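# Polygons that tile only in multiples of $k$

## Theorem 1: tile-fold numbers equal to the multiples of $k$

**Theorem 1.** For every integer $k\ge 2$ there is a polygon $P$ with connected interior and
$$\mathrm{TFN}(P)=\{k\ell:\ell\in\mathbb N^+\}.$$

Let us unpack this. A planar shape $S$ is a *$k$-fold tile* if some indexed family $\mathcal T$ of shapes congruent to $S$ (translations, rotations and reflections allowed, repetitions allowed) is a *$k$-fold tiling*: the family is locally finite, meaning that every bounded region meets only finitely many members, and every point that lies on no boundary of a member is covered by exactly $k$ members. Local finiteness excludes degenerate families such as all translates of $S$, whose boundaries cover the plane. A *polygon* is a bounded planar region whose boundary consists of finitely many line segments; holes are allowed. Finally, $\mathrm{TFN}(P)$, the set of *tile-fold numbers* of $P$, is the set of all positive integers $h$ such that $P$ is an $h$-fold tile.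

If $P$ is a $k$-fold tile, it is a $k\ell$-fold tile for every $\ell$: repeat the tiling $\ell$ times. So Theorem 1 asks for a polygon whose tile-fold numbers are those forced by one $k$-fold tiling, and no others. The question whether such a polygon exists for every $k\ge2$ is posed as an open problem in "Multifold Tiles of Polyominoes and Convex Lattice Polygons".

The boundaries of a locally finite family of polygons form a closed set of measure zero, and $\sum_{Q\in\mathcal T}1_Q$ is locally constant off that set. Hence a locally finite family $\mathcal T$ is an $h$-fold tiling if and only if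
$$\sum_{Q\in\mathcal T}1_Q=h\quad\text{almost everywhere.}$$
We use only this form.

The proof gives more: it describes all multiple tilings by the polygon we construct. Write $\mathrm{rot}_\theta$ for rotation by $\theta$ about $0$. "Lattice" always means lattice of rank 2.

**Theorem 2.** The polygon $P$ constructed below has an associated lattice $\Lambda$ such that a family of congruent copies of $P$ is an $h$-fold tiling if and only if $k\mid h$ and the family is the union of $h/k$ families of the form $\{\mathrm{rot}_\theta(P+t+\lambda):\lambda\in\Lambda\}$, each of which is itself a $k$-fold tiling.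

**Corollary 3.** For all $k\ge2$ and $H\ge1$ there is a polyomino $P'$ (possibly with holes, with connected interior) such that $\mathrm{TFN}(P')\supseteq k\mathbb N^+$ and $\mathrm{TFN}(P')\cap[1,H]=k\mathbb N^+\cap[1,H]$.

We do not claim a polyomino with $\mathrm{TFN}(P')$ exactly $k\mathbb N^+$.

## Squares, sheared columns, and what area can tell

Take the square $[-1,1]^2$ and the lattice $\Lambda=\{(x,y)\in\mathbb Z^2:x+y\text{ even}\}$. The square consists of four unit cells. Colour the cell $[i,i+1]\times[j,j+1]$ by the parity of $i+j$: two cells of the square have each colour, and the $\Lambda$-translates of one cell tile all cells of its colour. So the translates of the square by $\Lambda$ form a $2$-fold tiling. But the square is also a $1$-fold tile, so its $\mathrm{TFN}$ is all of $\mathbb N^+$. Producing a $k$-fold tiling is easy; the work lies in excluding the other numbers.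

Area does not exclude anything. If the copies have $\nu$ members per unit area on average, then $h=\nu\cdot\mathrm{area}(P)$, and this places no divisibility condition on $h$ until we know which $\nu$ can occur.

Symmetry of the covering is not automatic either. The unit square tiles by *sheared columns*: the copies $[0,1]^2+(m,n+s_m)$, $m,n\in\mathbb Z$, with arbitrary real $s_m$. Such tilings need have no period in the $x_1$-direction. Our polygon must be rigid enough that even in a multiple covering, where copies may overlap, all periods of a fixed lattice are forced.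

## Regions that cover $k$ times under a lattice

Let $D_4$ be the group of the 8 signed permutation matrices acting on $\mathbb R^2$. We choose an integer $c$, a region $R$, a lattice $\Lambda$ and a vector $v\in\Lambda$:

* $k=2$: $c=1$, $R=[-1,1]^2$, $\Lambda=\{(x,y)\in\mathbb Z^2:x+y\text{ even}\}$, $v=(1,1)$.
* $k=2c-1$ odd, $c\ge2$: $R=([-c,c]\times[-1,1])\cup([-1,1]\times[-c,c])$, $\Lambda=2\mathbb Z^2$, $v=(2,0)$.
* $k=2c$ even, $c\ge2$: $R=([-c,c]\times[-1,1])\cup([-1,1]\times[-c,c])\cup[-2,2]^2$, $\Lambda=2\mathbb Z^2$, $v=(2,0)$.

In all cases $R$ is $D_4$-invariant, is a union of unit cells of $\mathbb Z^2$, lies in $[-c,c]^2$, has connected interior, and has the segment $\{c\}\times[-1,1]$ in its boundary. Also $\Lambda$ is $D_4$-invariant, and the orbit $D_4v$ generates $\Lambda$: the orbit is $\{(\pm1,\pm1)\}$ for $k=2$, and $\{(\pm2,0),(0,\pm2)\}$ otherwise.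

**Step 1. $R$ covers $k$ times.** The purpose is to show
$$\sum_{\lambda\in\Lambda}1_R(x+\lambda)=k\quad\text{a.e.}\tag{1}$$
For $k=2$ this was done above. Let $k\ge3$. The first quadrant contains $k$ cells of $R$: the two arms contribute $c+c-1=2c-1$ cells, and in the even case the square $[1,2]^2$ adds one. Reflection in the $y$-axis sends column $i$ (the strip $i\le x_1\le i+1$) to column $-1-i$, so it flips the parity of $i$; the other reflection flips the parity of the row. Hence the four mirror images of a first-quadrant cell lie in the four different classes of cells modulo $2\mathbb Z^2$, and each class contains exactly $k$ cells of $R$. Since the $2\mathbb Z^2$-translates of a cell tile all cells of its class, (1) follows. $\square$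

For $k=3$ one can check by hand: $R$ has 12 cells, and those with lower left corner $(i,j)$ in the class even–even are $(0,0)$, $(-2,0)$, $(0,-2)$, three of them.

## Five bumps and five holes in each of eight positions

We spoil $R$ so that (1) survives but little else does. Add a thin rectangle on the outside and remove its translate by a vector of $\Lambda$ from the inside: the sum over $\Lambda$ does not change.

Real numbers are *algebraically independent over $\mathbb Q$* if no nonzero polynomial with rational coefficients vanishes at them. This is more than linear independence: $1,\sqrt2$ are linearly independent over $\mathbb Q$, but the single number $\sqrt2$ is not algebraically independent. Choose 15 real numbers $\alpha_i,y_i,y_i'$ $(1\le i\le5)$, algebraically independent over $\mathbb Q$, with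
$$0<\alpha_i<\tfrac18,\qquad \tfrac14<y_1<y_1'<y_2<y_2'<\dots<y_5<y_5'<\tfrac12 .$$
This is possible: choose them one after another in prescribed intervals, each time avoiding the countable set of numbers algebraic over the field generated by the earlier ones. Put
$$B_i=[c,c+\alpha_i]\times[y_i,y_i'],\qquad H_i=B_i-v,$$
$$P=\text{closure of }\Bigl(R\cup\bigcup_{g\in D_4,\,i}gB_i\Bigr)\setminus\bigcup_{g\in D_4,\,i}gH_i .$$
The $gB_i$ are the bumps, the $gH_i$ the holes.

**Step 2. $P$ is a polygon with connected interior.** We check that the pieces do not collide.

Points of $B_i$ satisfy $c\le x_1\le c+\frac18$ and $\frac14\le x_2\le\frac12$. So the $gB_i$ are pairwise disjoint, they lie outside $\operatorname{int}R$ because $R\subset[-c,c]^2$, and each shares a side with $R$. For the holes: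

* for $k=2$, $H_i\subset[0,\frac18]\times[-\frac34,-\frac12]$;
* for $c=2$, $H_i\subset[0,\frac18]\times[\frac14,\frac12]$;
* for $c\ge3$, $H_i\subset[c-2,c-2+\frac18]\times[\frac14,\frac12]$ with $c-2\ge1$.

In each case $gH_i\subset\operatorname{int}R$, and the $gH_i$ have disjoint interiors. When $c-v_1=0$ (the first two cases), $H_i$ and its mirror image in the $y$-axis share a side and merge to one rectangle; the images under $D_4$ behave in the same way. Apart from this the closed rectangles are disjoint. So $\bigcup gH_i$ is a finite disjoint union of closed rectangles inside the connected open set $\operatorname{int}R$. Removing such a rectangle keeps the set connected, since a path that enters the rectangle can be rerouted through a thin frame around it, and the frames can be taken disjoint from the other rectangles.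

Let $U$ be the union of $\operatorname{int}R\setminus\bigcup gH_i$, the interiors of the bumps, and the relatively open sides along which the bumps are attached. These sides lie in the boundary of $R$, hence away from the holes, so $U$ is open; and $U$ is connected. Since $U\subset\operatorname{int}P\subset P=\overline U$, the interior of $P$ is connected. All edges of $P$ are parallel to the axes, $P$ is $D_4$-invariant, and
$$1_P=1_R+\sum_{g\in D_4,\,i}(1_{gB_i}-1_{gH_i})\quad\text{a.e.}\tag{2}$$
$\square$

**Step 3. $k\ell\in\mathrm{TFN}(P)$ for every $\ell\ge1$.** This is the easy half of Theorem 1. Since $gB_i=gH_i+gv$ with $gv\in\Lambda$, the bump and hole terms in (2) cancel when summed over $\Lambda$, so by (1)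
$$\sum_{\lambda\in\Lambda}1_P(x+\lambda)=\sum_{\lambda\in\Lambda}1_R(x+\lambda)=k\quad\text{a.e.}\tag{3}$$
Thus $\{P+\lambda\}_{\lambda\in\Lambda}$ is a $k$-fold tiling, and taking it $\ell$ times gives a $k\ell$-fold tiling. $\square$

It remains to show that $P$ is an $h$-fold tile only if $k\mid h$.

## Separating the orientations

Let $\mathcal T$ be an $h$-fold tiling by copies of $P$.

**Step 4. Reduction to translates.** We show that the copies of each orientation form a multiple tiling by themselves.

Every copy is $gP+s$ with $g\in O(2)$. Each coset $gD_4$ contains exactly one rotation $\mathrm{rot}_\theta$ with $\theta\in[0,\pi/2)$, and $P$ is $D_4$-invariant, so each $Q\in\mathcal T$ is $\mathrm{rot}_\theta(P)+s$ with some $\theta\in[0,\pi/2)$, which the directions of its edges determine. Let $f_\theta=\sum1_Q$ over the copies of class $\theta$.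

The distributional gradient of $1_Q$ is a vector measure on $\partial Q$, absolutely continuous with respect to length. So $\nabla f_\theta$ is absolutely continuous with respect to length on a locally finite union $E_\theta$ of segments with directions $\theta$ and $\theta+\pi/2$. For $\theta\ne\theta'$ in $[0,\pi/2)$ no segment of $E_\theta$ is parallel to one of $E_{\theta'}$, so $E_\theta\cap E_{\theta'}$ is countable and $\nabla f_{\theta'}$ vanishes on $E_\theta$. In any ball only finitely many $\nabla f_\theta$ are nonzero, and their sum is $\nabla h=0$. Restricting this to $E_\theta$ gives $\nabla f_\theta=0$. Hence $f_\theta=h_\theta$ a.e. with a constant $h_\theta$, an integer since $f_\theta$ is integer valued, and $h_\theta\ge1$ if the class is nonempty. So only finitely many classes occur, and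
$$h=\sum_\theta h_\theta .\tag{4}$$
Rotating class $\theta$ by $-\theta$ turns it into a family of translates $P+t_j$ that is an $h_\theta$-fold tiling. With $T=\sum_j\delta_{t_j}$ this says $T*1_P=h_\theta$ a.e. $\square$

So everything follows from this statement.

**Proposition 4.** Let $h$ be a positive integer and let $T=\sum_j\delta_{t_j}$ be a nonzero locally finite sum of point masses (repetitions allowed) with $T*1_P=h$ a.e. Then $T$ is $\Lambda$-periodic. Consequently $T=\sum_{j=1}^m\delta_{\Lambda+s_j}$ with $m\ge1$, and $h=mk$.

Here $\delta_{\Lambda+s}=\sum_{\lambda\in\Lambda}\delta_{\lambda+s}$. The second sentence follows from the first: a locally finite $\Lambda$-periodic $T$ is determined by its finitely many atoms in a fundamental domain, counted with multiplicity $m$ in all; $m\ge1$ because $T\ne0$; and each $\delta_{\Lambda+s}*1_P=k$ a.e. by (3). It remains to prove periodicity.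

Write $T(x)$ for the mass of $T$ at the point $x$.

**Step 5. $T$ is translation bounded.** We need a uniform bound, for Fourier analysis and for an arithmetic argument. Since $P=-P$, we have $|p|\le\operatorname{diam}P$ for $p\in P$, so a copy $P+t$ with $t\in B(x,1)$ lies in $B(x,1+\operatorname{diam}P)$. Comparing areas,
$$T(B(x,1))\cdot\mathrm{area}(P)\le h\cdot\mathrm{area}\,B(x,1+\operatorname{diam}P).$$
So there is a constant $C$ with $T(B(x,1))\le C$ for all $x$; in particular $0\le T(x)\le C$. (By contrast $\sum_{n\ge1}n\,\delta_{(n,0)}$ is locally finite but not translation bounded.) $\square$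

## Why bumps do not lock into holes, and the vertex measure

In an ordinary tiling one would argue locally: the bump of one copy must fill a gap, the only gap of that size is the matching hole, so the neighbour is displaced by $v$. With $k\ge2$ this breaks down at once. In the tiling (3) itself, almost every point of a bump of $P$ is covered by $k-1\ge1$ further copies: bumps lie over other copies. Nothing about a single bump calls for a hole at the same place. All we know is that, at every point, the contributions of all copies add up correctly. So we record this additive information.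

Let $V=\partial_1\partial_21_P$ in the sense of distributions. For a rectangle,
$$\partial_1\partial_21_{[x,x']\times[y,y']}=(\delta_x-\delta_{x'})\otimes(\delta_y-\delta_{y'})=\delta_{(x,y)}-\delta_{(x',y)}-\delta_{(x,y')}+\delta_{(x',y')}.$$
For example, the unit square has $V=\delta_{(0,0)}-\delta_{(1,0)}-\delta_{(0,1)}+\delta_{(1,1)}$. By (2), our $V$ is a finite integer combination of point masses supported in the finite $D_4$-invariant set $\mathcal Y$ of all (integer) corners of the cells of $R$ and all corners of the $gB_i$, $gH_i$. Write $V(y)$ for its mass at $y$.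

Since $1_P\circ g=1_P$ for $g\in D_4$, the chain rule gives $V(gx)=\pm V(x)$, with a sign depending only on $g$, namely the product of the two nonzero entries of $g$. In particular, for $\tau(x_1,x_2)=\rho(x_2,x_1)$ with $\rho=\pm1$ the sign is $\rho^2=1$:
$$V(\tau x)=V(x).\tag{5}$$

Applying $\partial_1\partial_2$ to $T*1_P=h$ gives
$$T*V=0,\qquad\text{i.e.}\quad\sum_{y\in\mathcal Y}V(y)\,T(x-y)=0\quad\text{for all }x\in\mathbb R^2.\tag{6}$$

For the unit square, (6) is $T(x)-T(x-e_1)-T(x-e_2)+T(x-e_1-e_2)=0$. The sheared columns satisfy it because they are $e_2$-periodic. So (6) alone does not give full periodicity; the shape of $V$ has to matter.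

## The zero set of $\widehat{1_P}$ is a curve, not a lattice

Write $e(t)=e^{2\pi it}$ and $\hat f(\xi)=\int f(x)e(-x\cdot\xi)\,dx$, extended to tempered distributions. A translation bounded measure is tempered. The dual lattice is $\Lambda^*=\{\xi:\lambda\cdot\xi\in\mathbb Z\ \forall\lambda\in\Lambda\}$; for instance $(2\mathbb Z^2)^*=\frac12\mathbb Z^2$. The *axes* are the set $\{\xi_1=0\}\cup\{\xi_2=0\}$. By Poisson summation the transform of $\delta_{\Lambda+s}$ is supported in $\Lambda^*$, so our aim is to show that $\hat T$ is supported there.

The first attempt is to transform (6): $\hat V\hat T=0$, where $\hat V(\xi)=\sum_yV(y)e(-y\cdot\xi)$ is a smooth function. Near a point where $\hat V\ne0$ we can divide, so $\operatorname{supp}\hat T\subset\{\hat V=0\}$. But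
$$\hat V(\xi)=(2\pi i)^2\xi_1\xi_2\,\widehat{1_P}(\xi)=-4\pi^2\xi_1\xi_2\,\widehat{1_P}(\xi),$$
and the zero set is too large in two ways.

First, $\hat V$ vanishes on the axes for every $P$. This reflects the fact that $V$ annihilates functions of one coordinate.

Second, $\widehat{1_P}$ has uncountably many zeros off the axes, hence some outside $\Lambda^*$. Indeed $\widehat{1_P}$ is continuous, real (as $P=-P$) and $D_4$-invariant, and it is positive at $0$. It also takes negative values: if $\widehat{1_P}\ge0$, then
$$\int\widehat{1_P}(\xi)\,e^{-\pi\varepsilon^2|\xi|^2}d\xi=\int1_P(x)\,\varepsilon^{-2}e^{-\pi|x|^2/\varepsilon^2}dx\le1,$$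
so by monotone convergence $\widehat{1_P}\in L^1$, and $1_P$ would agree a.e. with a continuous function, which is false. The open sets $\{\widehat{1_P}>0\}$ and $\{\widehat{1_P}<0\}$ are nonempty and $D_4$-invariant, so both meet the open first quadrant. That quadrant minus a countable set is path connected, so the zeros there are uncountable.

So a single equation leaves curves of possible frequencies. What has not been used is that $T$ has *integer* masses. A one-dimensional toy shows that this matters. Let $V_0=2\delta_{-1}-\delta_0+2\delta_1$ on $\mathbb R$ and consider bounded $T$ on $\mathbb Z$ with $T*V_0=0$, that is, $2T(n-1)+2T(n+1)=T(n)$. Real solutions exist: $T(n)=\cos(2\pi n\xi)$ with $4\cos(2\pi\xi)=1$. But an integer-valued solution has all $T(n)$ even; then $T/2$ is again an integer-valued solution, so $T$ is divisible by every power of $2$, and $T=0$. Divisibility removes the zeros of $\hat V_0$. The next section makes this systematic.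

## Integrality and dilation by primes

For $r\in\mathbb N^+$ let $V^{(r)}=\sum_yV(y)\delta_{ry}$ be the dilated vertex measure, and put $p_0=C\sum_y|V(y)|$.

**Lemma 5.** $T*V^{(r)}=0$ for every $r\ge1$ all of whose prime factors exceed $p_0$.

*Proof.* The purpose is to turn the one equation (6) into infinitely many. We use induction on the number of prime factors of $r$, counted with multiplicity; $r=1$ is (6). Suppose $T*V^{(r)}=0$ and let $p>p_0$ be prime. Finite integer combinations of point masses form the commutative ring $\mathbb Z[\mathbb R^2]$ under convolution. Modulo $p$ the $p$-th power map is additive, $\delta_{ry}^{*p}=\delta_{rpy}$, and $V(y)^p\equiv V(y)$ by Fermat's little theorem, so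
$$(V^{(r)})^{*p}\equiv\sum_yV(y)^p\,\delta_{rpy}\equiv V^{(rp)}\pmod p .$$
(For instance, with $p=2$: $(\delta_0-\delta_y)^{*2}=\delta_0-2\delta_y+\delta_{2y}\equiv\delta_0-\delta_{2y}$.) Now $T*(V^{(r)})^{*p}=0$ and $T$ is integer valued, so $(T*V^{(rp)})(x)\equiv0\pmod p$ for every $x$. But $|(T*V^{(rp)})(x)|\le C\sum_y|V(y)|=p_0<p$. Hence $T*V^{(rp)}=0$. $\square$

**Step 6. The arithmetic condition on frequencies.** We convert Lemma 5 into a condition that every $\xi\in\operatorname{supp}\hat T$ satisfies.

Let $N=\prod_{p\le p_0}p$, the product over primes. For every $m\ge0$ the number $r=1+Nm$ has no prime factor $\le p_0$, so Lemma 5 applies to it. Since the transform of $V^{(r)}$ is $\hat V(r\xi)$, we get $\hat V(r\xi)\hat T=0$, and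
$$\operatorname{supp}\hat T\subset\Xi_N:=\{\xi:\hat V((1+Nm)\xi)=0\ \text{ for all }m\ge0\}.$$
Let $\xi\in\Xi_N$ and put $z_y=e(-Ny\cdot\xi)$. Then
$$\sum_{y\in\mathcal Y}V(y)\,e(-y\cdot\xi)\,z_y^{\,m}=0\quad\text{for all }m\ge0 .$$
Group the $y$ by the value of $z_y$. The Vandermonde determinant of the finitely many distinct values is nonzero, so for each value $z$ the sum of $V(y)e(-y\cdot\xi)$ over $y$ with $z_y=z$ vanishes. If $z_y=z_{y'}$, then $N(y-y')\cdot\xi\in\mathbb Z$, so $(y-y')\cdot\xi\in\mathbb Q$. Thus each class of the coarser relation "$(y-y')\cdot\xi\in\mathbb Q$" is a union of groups, and adding up the groups gives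
$$\sum_{y\in\mathcal Y,\ (y-x_0)\cdot\xi\in\mathbb Q}V(y)\,e(-y\cdot\xi)=0\qquad\text{for every }x_0\in\mathcal Y.\tag{7}$$
Let $\Xi$ be the set of all $\xi\in\mathbb R^2$ satisfying (7). Then $\operatorname{supp}\hat T\subset\Xi$. The condition no longer involves $T$ or $N$. Moreover $\Xi$ is $D_4$-invariant: $y\cdot g\xi=g^{-1}y\cdot\xi$, $\mathcal Y$ is $D_4$-invariant, and $V(gy)=\pm V(y)$ with a sign depending only on $g$. $\square$

In the toy example, the analogue of (7) kills all frequencies. If $\xi$ is irrational, the points $-1,0,1$ lie in three separate classes, and (7) says that a nonzero coefficient times a number of modulus 1 vanishes. If $\xi$ is rational, there is one class and (7) says $e(\xi)+e(-\xi)=\frac12$; but the left side is an algebraic integer and $\frac12$ is not.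

The lesson for $P$: condition (7) is strong when the classes are small. The free parameters of the bumps and holes were put in to make some class have at most two points, which differ by $v$.

## Frequencies off the axes lie in $\Lambda^*$

**Lemma 6.** If $\xi=(a,b)\in\Xi$ and $ab\ne0$, then $\xi\in\Lambda^*$.

It suffices to show $v\cdot\xi\in\mathbb Z$ for all such $\xi$. Indeed $\Xi\setminus\text{axes}$ is $D_4$-invariant, so this gives $gv\cdot\xi=v\cdot g^{-1}\xi\in\mathbb Z$ for all $g\in D_4$, and $D_4v$ generates $\Lambda$.

**Step 7. Coordinates on the vertices.** We set up linear algebra over $\mathbb Q$ that tells vertices apart. Let $A$ be the $\mathbb Q$-span of $1$ and the 15 parameters. By algebraic independence, evaluation at the parameters is injective on the polynomial ring in 15 variables over $\mathbb Q$, so we may regard elements of $A$ as polynomials of degree $\le1$, and identities between products of elements of $A$ as polynomial identities. For $w\in A$ let $\pi_i(w)\in\mathbb Q^3$ be the vector of coefficients of $w$ at $\alpha_i,y_i,y_i'$, with unit vectors $e_{\alpha_i},e_{y_i},e_{y_i'}$. For $x\in A^2$ put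 $\pi_i(x)=(\pi_i(x_1);\pi_i(x_2))$.

We have $\mathcal Y\subset A^2$. The corners of the $gB_j,gH_j$, $g\in D_4$ ("points of feature $j$"), have one of the forms
$$\text{(U)}\ \bigl(\varepsilon_1(n+\eta\alpha_j),\,\varepsilon_2(n'+y^*)\bigr),\qquad\text{(S)}\ \bigl(\varepsilon_1(n'+y^*),\,\varepsilon_2(n+\eta\alpha_j)\bigr),$$
with $\varepsilon_1,\varepsilon_2=\pm1$, $\eta\in\{0,1\}$, $y^*\in\{y_j,y_j'\}$, and $(n,n')=(c,0)$ for bumps, $(n,n')=(c-v_1,-v_2)$ for holes. All other points of $\mathcal Y$ are integral. So for each $y\in\mathcal Y$ we have $\pi_j(y)\ne0$ for at most one $j$.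

Let $X_i=(c+\alpha_i,y_i)-v$, the lower right corner of $H_i$; then $X_i+v$ is the lower right corner of $B_i$. We have $\pi_i(X_i)=(e_{\alpha_i};e_{y_i})$ and $\pi_j(X_i)=0$ for $j\ne i$. For $y\in\mathcal Y$,
$$\pi_i(y)=\pi_i(X_i)\iff y\in\{X_i,X_i+v\}.\tag{8}$$
To see this, note that $y$ must be a point of feature $i$. Type (S) is impossible, as its first coordinate has $\pi_i=\varepsilon_1e_{y^*}$. For type (U), $\pi_i(y)=(\varepsilon_1\eta e_{\alpha_i};\varepsilon_2e_{y^*})$, which forces $\varepsilon_1=\eta=\varepsilon_2=1$, $y^*=y_i$, and the two choices of $(n,n')$ give $X_i+v$ and $X_i$.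

The same computation shows that these two points occur as corners only for $g=1$, once each. A lower right corner carries $-1$, and holes enter (2) with a minus sign, so
$$V(X_i)=+1,\qquad V(X_i+v)=-1.\tag{9}$$
Put $\mathcal C_i=\{y\in\mathcal Y:(y-X_i)\cdot\xi\in\mathbb Q\}$, the class of $X_i$ in (7).

**Step 8. The goal for the classes.** We record what we want. Suppose $\mathcal C_i\subset\{X_i,X_i+v\}$ for some $i$. If $v\cdot\xi\notin\mathbb Q$, then $\mathcal C_i=\{X_i\}$ and (7) at $x_0=X_i$ reads $e(-X_i\cdot\xi)=0$, which is impossible. So $v\cdot\xi\in\mathbb Q$, $\mathcal C_i=\{X_i,X_i+v\}$, and (7) reads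
$$e(-X_i\cdot\xi)\bigl(1-e(-v\cdot\xi)\bigr)=0,\tag{10}$$
that is, $v\cdot\xi\in\mathbb Z$. One good index $i$ is enough. We show by counting dimensions that five bad ones are impossible.

**Step 9. Case $b/a\notin\mathbb Q$.** We find an $i$ as in Step 8. Let
$$K=\{(p,q)\in A^2:pa+qb\in\mathbb Q\},\qquad K_0=\{(p,q)\in A^2:pa+qb=0\}.$$

*$\dim_{\mathbb Q}K_0\le1$.* Let $(p,q),(p',q')\in K_0$ be nonzero. As $a,b\ne0$, all of $p,q,p',q'$ are nonzero, and $p/q=p'/q'=-b/a\notin\mathbb Q$. So $pq'=p'q$, an identity of polynomials. Suppose $q$ is nonconstant. Having degree 1, it is irreducible, and it divides $pq'$. It does not divide $p$, since otherwise $p/q\in\mathbb Q$. So it divides $q'$, whence $q'=\lambda q$ with $\lambda\in\mathbb Q$, and then $p'=\lambda p$. Suppose $q$ is constant. Then $p$ is nonconstant (otherwise $p/q\in\mathbb Q$), hence irreducible, and divides $p'q$, hence $p'$. So $p'=\lambda p$ and then $q'=\lambda q$. In both cases the two vectors are proportional. This is where algebraic independence is used beyond linear independence: the identity has degree 2.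

*$\dim_{\mathbb Q}K\le2$*, because $(p,q)\mapsto pa+qb$ embeds $K/K_0$ in $\mathbb Q$.

*Five bad indices give dimension 3.* Suppose every $\mathcal C_i$ contained some $Y_i\notin\{X_i,X_i+v\}$. Put $d_i=Y_i-X_i\in K$. By (8), $\pi_i(d_i)\ne0$. For $j\ne i$ we have $\pi_j(d_i)=\pi_j(Y_i)$, which is nonzero for at most one $j\ne i$; call it $j(i)$ if it exists. Choose
$$i_1=1,\qquad i_2\notin\{i_1,j(i_1)\},\qquad i_3\notin\{i_1,j(i_1),i_2,j(i_2)\},$$
which is possible since at most four of the five indices are forbidden. Then $\pi_{i_3}$ kills $d_{i_1},d_{i_2}$ but not $d_{i_3}$; $\pi_{i_2}$ kills $d_{i_1}$ but not $d_{i_2}$; and $d_{i_1}\ne0$. So $d_{i_1},d_{i_2},d_{i_3}$ are linearly independent elements of $K$, a contradiction.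

Hence $\mathcal C_i\subset\{X_i,X_i+v\}$ for some $i$, and Step 8 gives $v\cdot\xi\in\mathbb Z$.

**Step 10. Case $b=\rho a$ with $\rho\in\mathbb Q\setminus\{0\}$.** Now $K_0$ is large, since it contains all $(-\rho w,w)$, so we work with one number per vertex instead of two. Let $\sigma(x_1,x_2)=x_1+\rho x_2$; then $x\cdot\xi=\sigma(x)a$, and $\sigma$ maps $A^2$ to $A$. The space $M=\{w\in A:wa\in\mathbb Q\}$ has $\dim_{\mathbb Q}M\le1$, since nonzero $w,w'\in M$ satisfy $w/w'\in\mathbb Q$.

When $\rho=\pm1$, put $\tau(x_1,x_2)=\rho(x_2,x_1)$. This is a symmetric matrix, and $\tau\xi=\rho(\rho a,a)=(a,\rho a)=\xi$, so $\tau x\cdot\xi=x\cdot\xi$: the vertices $\tau X_i$ cannot be separated from $X_i$. We allow for them: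
$$E_i=\{X_i,X_i+v\}\ \text{ if }\rho\ne\pm1,\qquad E_i=\{X_i,X_i+v,\tau X_i,\tau(X_i+v)\}\ \text{ if }\rho=\pm1 .$$

*Claim: if $y\in\mathcal Y\setminus E_i$, then $\pi_i(\sigma(y))\ne\pi_i(\sigma(X_i))=e_{\alpha_i}+\rho e_{y_i}$.* If $y$ is not a point of feature $i$, the left side is $0$. For type (U), $\pi_i(\sigma(y))=\varepsilon_1\eta e_{\alpha_i}+\rho\varepsilon_2e_{y^*}$; equality forces $\varepsilon_1=\eta=\varepsilon_2=1$ and $y^*=y_i$, so $y\in\{X_i,X_i+v\}$. For type (S), $\pi_i(\sigma(y))=\varepsilon_1e_{y^*}+\rho\varepsilon_2\eta e_{\alpha_i}$; equality forces $y^*=y_i$, $\varepsilon_1=\rho$ and $\rho\varepsilon_2\eta=1$. Hence $\rho=\pm1$, $\eta=1$, $\varepsilon_1=\varepsilon_2=\rho$, so $y=\rho(n'+y_i,\,n+\alpha_i)\in\{\tau X_i,\tau(X_i+v)\}$. This proves the claim.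

Suppose every $\mathcal C_i$ contained some $Y_i\notin E_i$. Put $w_i=\sigma(Y_i-X_i)$. Then $w_ia=(Y_i-X_i)\cdot\xi\in\mathbb Q$, so $w_i\in M$. By the claim $\pi_i(w_i)\ne0$, and for $j\ne i$ we have $\pi_j(w_i)=\pi_j(\sigma(Y_i))$, nonzero for at most one $j\ne i$. Choose $i_2\ne1$ with $\pi_{i_2}(w_1)=0$. Since $w_1\ne0$ and $\pi_{i_2}(w_{i_2})\ne0$, the elements $w_1,w_{i_2}$ of $M$ are linearly independent, a contradiction. So $\mathcal C_i\subset E_i$ for some $i$.

If $\rho\ne\pm1$, Step 8 gives $v\cdot\xi\in\mathbb Z$. Let $\rho=\pm1$. The sets $\{X_i,X_i+v\}$ and $\{\tau X_i,\tau(X_i+v)\}$ are disjoint, because $\pi_i$ of the first coordinate is $e_{\alpha_i}$ on the one and $\rho e_{y_i}$ on the other. As $\tau x\cdot\xi=x\cdot\xi$, a point $x\in\{X_i,X_i+v\}$ belongs to $\mathcal C_i$ exactly when $\tau x$ does; and by (5), $V(\tau x)e(-\tau x\cdot\xi)=V(x)e(-x\cdot\xi)$. So the left side of (7) at $x_0=X_i$ is exactly twice the expression in Step 8. It does not cancel, and again $v\cdot\xi\in\mathbb Z$. This completes the proof of Lemma 6. $\square$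

Consequently
$$\operatorname{supp}\hat T\subset\Lambda^*\cup\text{axes}.\tag{11}$$

## From the spectrum to $\Lambda$-periodicity

The axes remain, and we saw that (6) cannot see them. Two facts deal with them: $T$ is translation bounded, so a piece of $T$ with frequencies near one point of an axis must be constant in one coordinate; and $T$ is purely atomic.

We recall two textbook facts. A tempered distribution whose transform is supported in $\{\xi_0\}$ is a polynomial times $e(\xi_0\cdot x)$. A compactly supported distribution $u$ has finite order: there are $m$, a constant $C'$ and a compact set $L$ with $|u(\varphi)|\le C'\sum_{|\beta|\le m}\sup_L|\partial^\beta\varphi|$ for all smooth $\varphi$. We also need the following case of Theorem 2.3.3 in Hörmander, *The Analysis of Linear Partial Differential Operators I*.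

**Lemma 7.** If $u$ is a compactly supported distribution on $\mathbb R^2$ of order $m$ with support in $\{\xi_1=0\}$, then $\xi_1^{m+1}u=0$.

*Proof.* Let $\kappa\in C_c^\infty(\mathbb R)$ equal $1$ near $0$, let $0<\varepsilon\le1$, and put $g_\varepsilon(\xi_1)=\kappa(\xi_1/\varepsilon)\,\xi_1^{m+1}=\varepsilon^{m+1}g_1(\xi_1/\varepsilon)$. For smooth $\varphi$ the function $(\xi_1^{m+1}-g_\varepsilon)\varphi$ vanishes near $\operatorname{supp}u$, so $u(\xi_1^{m+1}\varphi)=u(g_\varepsilon\varphi)$. The $j$-th derivative of $g_\varepsilon$ is $O(\varepsilon^{m+1-j})=O(\varepsilon)$ for $j\le m$. By the Leibniz rule and the order bound $u(g_\varepsilon\varphi)=O(\varepsilon)$, and letting $\varepsilon\to0$ gives $u(\xi_1^{m+1}\varphi)=0$. $\square$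

*Proof of Proposition 4.* Fix $w\in\Lambda$ and let $S=(\delta_0-\delta_w)*T$. For $t,u\in\mathbb R$ let
$$S_{t,u}=(\delta_0-\delta_{te_1})*(\delta_0-\delta_{ue_2})*S .$$
These are locally finite, purely atomic, translation bounded signed measures. The difference by $w$ is meant to kill the frequencies in $\Lambda^*$, and the other two to kill the axes.

**Step 11. $\operatorname{supp}\hat S_{t,u}\subset\{0\}$.** We examine each point $\xi_0\ne0$. Since $\hat S_{t,u}$ is $\hat T$ times a smooth function, its support lies in $\operatorname{supp}\hat T$. If $\xi_0\notin\Lambda^*\cup\text{axes}$, a closed set, then (11) gives $\xi_0\notin\operatorname{supp}\hat S_{t,u}$. Otherwise take $\chi\in C_c^\infty$ equal to $1$ near $\xi_0$, with support in a small ball about $\xi_0$, and let $\psi$ be the Schwartz function with $\hat\psi=\chi$. Then $F=T*\psi$ is smooth, is bounded because $T$ is translation bounded and $\psi$ decays rapidly, and satisfies $\hat F=\chi\hat T$.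

* $\xi_0\in\Lambda^*\setminus\text{axes}$. As $\Lambda^*$ is discrete, if the ball is small then $\operatorname{supp}\hat F\subset\{\xi_0\}$. So $F$ is a polynomial times $e(\xi_0\cdot x)$, and being bounded it is $\text{const}\cdot e(\xi_0\cdot x)$. As $w\cdot\xi_0\in\mathbb Z$, $S*\psi=F-F(\cdot-w)=0$. Thus $\chi\hat S=0$, so $\chi\hat S_{t,u}=0$.
* $\xi_0=(0,\eta)$ with $\eta\ne0$. If the ball is small, it misses $\{\xi_2=0\}$ and contains no point of $\Lambda^*$ except possibly $\xi_0$, so $\hat F$ is a compactly supported distribution supported in $\{\xi_1=0\}$. If $m$ is its order, Lemma 7 gives $\xi_1^{m+1}\hat F=0$, that is, $\partial_1^{m+1}F=0$. So for each fixed $x_2$ the function $F$ is a polynomial in $x_1$; being bounded, it does not depend on $x_1$. Hence $(\delta_0-\delta_{te_1})*F=0$, and $\chi\hat S_{t,u}=0$.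
* $\xi_0=(\eta,0)$ with $\eta\ne0$. The same argument with the coordinates exchanged gives $(\delta_0-\delta_{ue_2})*F=0$, and $\chi\hat S_{t,u}=0$.

So no $\xi_0\ne0$ lies in the support.

**Step 12. $S_{t,u}=0$ for all $t,u$.** We use atomicity. By Step 11, $S_{t,u}$ is a polynomial, that is, a measure with polynomial density. It is also purely atomic. A measure that is both absolutely continuous and purely atomic is zero.

**Step 13. $S=0$.** We undo the two differences. Step 12 says
$$S(x)-S(x-te_1)-S(x-ue_2)+S(x-te_1-ue_2)=0\qquad\text{for all }x,t,u .$$
Fix $x$. Only countably many points carry mass of $S$, while $t,u$ range over all reals. So we can choose $t$ with $S(x-te_1)=0$, and then $u$ with $S(x-ue_2)=0$ and $S(x-te_1-ue_2)=0$. Hence $S(x)=0$. As $x$ was arbitrary, $S=0$, i.e. $T$ is $w$-periodic. Since $w\in\Lambda$ was arbitrary, $T$ is $\Lambda$-periodic. The rest of Proposition 4 was derived from this when it was stated. $\square$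

## Divisibility and the classification of all multiple tilings

*Proof of Theorem 1.* Step 2 shows that $P$ is a polygon with connected interior, and Step 3 that $k\ell\in\mathrm{TFN}(P)$ for all $\ell\ge1$. Conversely, let $P$ be an $h$-fold tile. By (4), $h=\sum_\theta h_\theta$ is a finite sum over the nonempty orientation classes, and each class, rotated by $-\theta$, yields a $T$ as in Proposition 4 with $h_\theta$ in place of $h$. So $k\mid h_\theta$ for each $\theta$, hence $k\mid h$. $\square$

*Proof of Theorem 2.* If: each family $\{\mathrm{rot}_\theta(P+t+\lambda)\}_{\lambda\in\Lambda}$ is the image under an isometry of the $k$-fold tiling of Step 3, so it is a $k$-fold tiling, and a union of $h/k$ such families is an $h$-fold tiling. Only if: by Step 4 and Proposition 4, each nonempty orientation class of an $h$-fold tiling, rotated by $-\theta$, has translation measure $\sum_{j=1}^{m_\theta}\delta_{\Lambda+s_j}$ with $h_\theta=m_\theta k$. So the class is the union of the $m_\theta$ families $\{\mathrm{rot}_\theta(P+s_j+\lambda)\}_{\lambda\in\Lambda}$. By (4), $h=k\sum_\theta m_\theta$; thus $k\mid h$ and there are $\sum_\theta m_\theta=h/k$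 families in total. $\square$

## Rational parameters and polyominoes

Algebraic independence makes the side lengths of $P$ incommensurable, so $P$ is not a rescaled polyomino. Corollary 3 comes from approximating the parameters by rational ones; a compactness argument carries the conclusion over for bounded $h$.

*Proof of Corollary 3.* Fix $k$ and $H$.

**Step 14. The approximating polygons.** We list what survives for rational parameters. Let $P_n$ be built as $P$ was, with the same $R,c,v,\Lambda$, from *rational* parameters that satisfy the same inequalities and converge to those of $P$. Steps 1–5 used only the inequalities, not algebraic independence. So $P_n$ has connected interior, is $D_4$-invariant with axis-parallel edges, and $k\mathbb N^+\subset\mathrm{TFN}(P_n)$. After scaling by a common denominator, which does not change $\mathrm{TFN}$, $P_n$ is a polyomino with connected interior. Moreover $\|1_{P_n}-1_P\|_{L^1}\to0$, and all $P_n$ have the same area as $R$, because bumps and holes cancel.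

**Step 15. A limit tiling by $P$.** We show that for all large $n$ no $h\in\mathrm{TFN}(P_n)\cap[1,H]$ has $k\nmid h$. Suppose that such an $h$ exists for infinitely many $n$. By (4) for $P_n$, some orientation class has $k\nmid h_\theta$, with $1\le h_\theta\le H$. Passing to a subsequence, there are a fixed $h'\in[1,H]$ with $k\nmid h'$ and integer-valued point measures $T_n$ with $T_n*1_{P_n}=h'$ a.e.

By the area comparison of Step 5, with $\mathrm{area}(P_n)=\mathrm{area}(R)$ and $P_n\subset[-c-\frac18,c+\frac18]^2$, the $T_n$ are translation bounded uniformly in $n$. So a subsequence converges vaguely to a locally finite measure $T\ge0$. This $T$ is again an integer-valued point measure: for each $x$ and all but countably many $r>0$ the circle $\partial B(x,r)$ has $T$-measure zero, and then $T(B(x,r))=\lim T_n(B(x,r))$ is an integer. As $r\to0$ these integers decrease to $T(\{x\})$, so $T(\{x\})$ is an integer and $T(B(x,r))=T(\{x\})$ for small $r$. Thus near every $x$ the measure $T$ is an integer multiple of $\delta_x$, possibly zero.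

Let $\varphi\in C_c(\mathbb R^2)$. The functions $\varphi*1_{-P_n}$ are supported in a common compact set and converge uniformly to $\varphi*1_{-P}$, since the difference is at most $\|\varphi\|_\infty\|1_{P_n}-1_P\|_{L^1}$. As the masses of the $T_n$ on that compact set are bounded,
$$h'\int\varphi=\int(\varphi*1_{-P_n})\,dT_n\longrightarrow\int(\varphi*1_{-P})\,dT=\int(T*1_P)\,\varphi .$$
Hence $T*1_P=h'$ a.e., and $T\ne0$ because $h'\ge1$. Proposition 4, for the original $P$ with algebraically independent parameters, gives $k\mid h'$, a contradiction.

So for all large $n$ we have $\mathrm{TFN}(P_n)\cap[1,H]=k\mathbb N^+\cap[1,H]$ together with $\mathrm{TFN}(P_n)\supseteq k\mathbb N^+$, and $P'$ can be taken to be such a $P_n$, rescaled. $\square$
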